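# Units on fixed loci and equivariant stable connectivity

## 1. Units equal to 1 on a single fixed locus

Throughout, $k$ is an infinite field and $G$ is a finite group with $\mathrm{char}\,k\nmid|G|$. The subject of this lecture is the following kind of question. Take a coefficient system on smooth $G$-schemes with no negative homotopy, locally. Force it to satisfy descent and to be insensitive to the affine line. Can negative homotopy appear? We begin with a family of coefficient systems for which the answer is "no" and can be checked by hand.

### 1.1. The category, the topology, connectivity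

**Definition (topology).** $Sm_k^G$ is the category of smooth, separated, quasi-projective $k$-schemes of finite type with a $G$-action, with equivariant morphisms. An *equivariant Nisnevich square* is a cartesian square with corners $U\times_XV$, $V$, $U$, $X$, where $U\subset X$ is a $G$-invariant open, $p:V\to X$ is $G$-equivariant and étale, and $p$ is an isomorphism over $(X\setminus U)_{\mathrm{red}}$. The *equivariant Nisnevich topology* is generated by these squares: it is the coarsest topology in which each sieve generated by such a pair $\{U\to X,V\to X\}$ is covering, and the empty sieve covers $\emptyset$. "Sheaf" means sheaf for this topology.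

*Example.* Let $\mathrm{char}\,k\ne2,3$ and let $C_2$ act on $X=\mathbb A^1$ by $z\mapsto -z$. Put $U=X\setminus\{\pm1\}$ and let $V\subset\mathbb A^1$ be the complement of the zeros of $z(z^2+z+1)(z^2-z+1)$, mapped to $X$ by $z\mapsto z^3$. The map is étale since $0\notin V$, and it is equivariant. Its fiber over $1$ is $\{1\}$, because $z^3-1=(z-1)(z^2+z+1)$; its fiber over $-1$ is $\{-1\}$. So this is an equivariant Nisnevich square. On the other hand $C_2\times\mathbb A^1\to\mathbb A^1$, $(g,z)\mapsto gz$, is étale and equivariant, but its fiber over the fixed point $0$ consists of two points that are exchanged. It is not an isomorphism over $0$: a fixed point must be covered by a fixed point.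

**Definition (local, invariant, connected).** A spectral presheaf is a functor $E:(Sm_k^G)^{op}\to Sp$. It is *Nisnevich-local* if it satisfies descent for the topology, and *$\mathbb A^1$-invariant* if $E(X)\simeq E(\mathbb A^1\times X)$ for all $X$ (trivial action on $\mathbb A^1$). $L_{Nis}$ is the localization onto Nisnevich-local presheaves, and $L=L_{\mathbb A^1,Nis}$ the localization onto those that are Nisnevich-local and $\mathbb A^1$-invariant. Write $\pi_i^{Nis}E$ for the sheafification of the presheaf $\pi_iE$. $E$ is *Nisnevich locally connected*, and a Nisnevich-local $E$ is *connected*, if $\pi_i^{Nis}E=0$ for all $i<0$.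

For a presheaf $F$ of abelian groups, $HF$ is its objectwise Eilenberg–MacLane presheaf. It has homotopy only in degree $0$, so it is Nisnevich locally connected. A map is an *$L$-equivalence* if $L$ inverts it. Both localizations are exact functors.

Some textbook facts. Equivariant Nisnevich squares are stable under base change. The diagonal square of such a square, formed by $V\to V\times_XV$ and $(U\times_XV)\times_U(U\times_XV)$, is again one, since $V\to V\times_XV$ is an open immersion that is bijective over $X\setminus U$. Hence a presheaf of spaces or spectra with trivial value on $\emptyset$ is a sheaf if and only if it sends these squares to cartesian squares (Voevodsky; Asok–Hoyois–Wendt, *Affine representability I*, Thm. 3.2.5). Sheaves of spectra carry a t-structure: $E\ge0$ iff $\pi_i^{Nis}E=0$ for $i<0$, and $E\le0$ iff $\pi_iE(X)=0$ for all $X$ and all $i>0$. The functor $L_{Nis}$ is t-exact, so $\pi_i^{Nis}(L_{Nis}F)=\pi_i^{Nis}F$, and the heart is the category of abelian sheaves via $\pi_0$ (Lurie, SAG §1.3.2).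

**(F1)** *If a presheaf $F$ of abelian groups has zero sheafification, then $L_{Nis}HF=0$, hence $LHF=0$. A map of presheaves of abelian groups whose kernel and cokernel have zero sheafification becomes an equivalence under $L_{Nis}H$. A short exact sequence $0\to F'\to F\to F''\to0$ of abelian sheaves gives fiber sequences $L_{Nis}HF'\to L_{Nis}HF\to L_{Nis}HF''$ and $LHF'\to LHF\to LHF''$.*

*Proof.* By t-exactness $L_{Nis}HF$ is $\le0$, and its only possible homotopy sheaf, in degree $0$, vanishes, so it is also $\ge1$. An object that is both is zero. For the second statement, factor $F\to F'$ through its presheaf image: there are fiber sequences of presheaves with third terms $H(\ker)$ and $H(\mathrm{coker})$, which $L_{Nis}$ kills. For the third, the cofiber of $HF'\to HF$ is $H$ of the presheaf quotient, and the presheaf quotient injects into $F''$ with a cokernel of zero sheafification. $\square$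

### 1.2. Fixed loci

For $H\le G$ the fixed point scheme $X^H$ is a closed subscheme of $X$ with $X^H(T)=X(T)^H$. It is smooth because $|H|\in k^*$, and for a rational fixed point $x$ one has $T_x(X^H)=(T_xX)^H$ (Edixhoven, *Néron models and tame ramification*, Prop. 3.4). On functors of points one reads off
$$X^H\cap X^{H'}=X^{\langle H,H'\rangle}\ \text{ (scheme-theoretically)},\qquad (X\times\mathbb A^1)^H=X^H\times\mathbb A^1 .$$
In general $X^H$ is not $G$-stable, but $X\mapsto\mathcal O(X^H)$ is still a presheaf on $Sm_k^G$.

**(G1)** *$X\mapsto X^H$ sends equivariant Nisnevich squares to Nisnevich squares.*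

*Proof.* We have $V^H=(V\times_XX^H)^H$. Here $H$ acts on the étale separated $X^H$-scheme $V\times_XX^H$ by finitely many $X^H$-automorphisms. The locus where such an automorphism equals the identity is a pullback of the diagonal, which is open (étale) and closed (separated). So $V^H$ is open and closed in $V\times_XX^H$, and $V^H\to X^H$ is étale. With $Z=(X\setminus U)_{\mathrm{red}}$ we get $V^H\times_{X^H}Z^H=(V\times_XZ)^H\cong Z^H$. So $V^H\to X^H$ is an isomorphism over $Z^H=Z\cap X^H$, whose reduction is $(X^H\setminus U^H)_{\mathrm{red}}$. $\square$

**(G2)** *Let $x\in X$ be closed. Then the orbit $Gx$ lies in a $G$-invariant affine open. If $Y\subset X^K$ is closed and $Y\cap Gx=\emptyset$, then $X'=X\setminus\bigcup_ggY$ is a $G$-invariant open containing $Gx$ with $X'^K\cap Y=\emptyset$.*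

*Proof.* By quasi-projectivity the finite set $Gx$ lies in an affine open $U_0$; take $\bigcap_ggU_0$, which is affine since $X$ is separated. The second statement is clear. $\square$

Invariant open coverings are coverings in our topology (use squares in which $V\to X$ is an open immersion), and an invariant open containing all closed points is everything. So a local statement may be checked after shrinking $X$ around each closed orbit. We call this "shrinking around $Gx$"; by (G2) we may always keep $X$ affine.

The next lemma turns functions into units. It will be used four times.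

**Lemma 1.1 (correction).** *Let $X\in Sm_k^G$ be affine, $K\le G$, $x\in X$ closed, $f\in\mathcal O(X^K)$, and $\mathfrak q\subset\mathcal O(X^K)$ an ideal with zero set $V(\mathfrak q)$. Suppose $f$ does not vanish at any point of $Gx\cap V(\mathfrak q)$. Then there is $g\in\mathfrak q$ such that, after shrinking $X$ around $Gx$, $f+g$ is a unit on $X^K$.*

*Proof.* Let $S=Gx\cap X^K$, a finite set of closed points. For $y\in S\setminus V(\mathfrak q)$ the ideal $\mathfrak q\cdot\prod_{y'\in S,\,y'\ne y}\mathfrak m_{y'}$ is not contained in the prime ideal $\mathfrak m_y$. So some element of $\mathfrak q$ is nonzero at $y$ and zero at the other points of $S$; multiplying by suitable functions and adding, we find $g\in\mathfrak q$ with $g(y)=1-f(y)$ for all $y\in S\setminus V(\mathfrak q)$. Then $f+g$ equals $1$ at these points. At the points of $S\cap V(\mathfrak q)$ it equals $f\neq0$. So its zero set is closed in $X^K$ and disjoint from $Gx$, and (G2) removes it. $\square$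

For $Y\in Sm_k$ let $\mathcal G(Y)=R\Gamma_{Nis}(Y,\mathbb G_m)$. As $Y$ is smooth, $\pi_0\mathcal G(Y)=\mathcal O(Y)^*$, $\pi_{-1}\mathcal G(Y)=\mathrm{Pic}\,Y$, the other groups vanish, and $\mathcal G$ is $\mathbb A^1$-invariant. Put
$$\mathcal K^H(X)=\mathcal G(X^H),\qquad \mathbb G_m^H(X)=\mathcal O(X^H)^*.$$
For $H=1$ we write $\mathcal K$ and $\mathbb G_m$.

**Lemma 1.2.** *$\mathbb G_m^H$ is a sheaf, $\mathcal K^H$ is Nisnevich-local and $\mathbb A^1$-invariant, and*
$$L_{Nis}H\mathbb G_m^H\simeq\mathcal K^H\simeq LH\mathbb G_m^H.\tag{1}$$

*Proof.* Locality follows from (G1) and Nisnevich descent for $\mathcal G$; invariance from $(X\times\mathbb A^1)^H=X^H\times\mathbb A^1$. The presheaf $X\mapsto\mathrm{Pic}(X^H)$ has zero sheafification. To see this, let $X$ be affine, $x\in X$ closed, and $\mathcal L$ a line bundle on $X^H$. By the Chinese remainder theorem (CRT) $\mathcal L$ has a section that vanishes at no point of the finite set $Gx\cap X^H$. Its zero set is removed by (G2), so $\mathcal L$ becomes trivial. The objectwise truncation $H\mathbb G_m^H=\tau_{\ge0}\mathcal K^H\to\mathcal K^H$ has cofiber $H(\mathrm{Pic}(X^H))[-1]$,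 which $L_{Nis}$ kills by (F1). So $L_{Nis}H\mathbb G_m^H\simeq\mathcal K^H$; this is $\mathbb A^1$-invariant, hence also $LH\mathbb G_m^H$. $\square$

### 1.3. The easy case

**Proposition 1.3.** *Let $H\le G$ and $N_H(X)=\{u\in\mathcal O(X)^*:u|_{X^H}=1\}$. Then $LHN_H\simeq\mathrm{fib}(\mathcal K\to\mathcal K^H)$, and its only nonzero homotopy sheaf is $N_H$, in degree $0$. In particular $LHN_H$ is connected.*

*Proof.* By definition $N_H=\ker(\mathbb G_m\to\mathbb G_m^H)$. The map $\mathbb G_m\to\mathbb G_m^H$ is locally surjective. Indeed, let $X$ be affine and $v\in\mathcal O(X^H)^*$. Lift $v$ to $f\in\mathcal O(X)$ and apply Lemma 1.1 with $K=1$ and $\mathfrak q$ the ideal of $X^H$. On $X^H$ the function $f$ is the unit $v$, so after shrinking $f+g$ is a unit, and it restricts to $v$. So $0\to N_H\to\mathbb G_m\to\mathbb G_m^H\to0$ is exact, and (F1) with (1) gives $L_{Nis}HN_H\simeq\mathrm{fib}(\mathcal K\to\mathcal K^H)$. The right side is already $\mathbb A^1$-invariant. So $LHN_H=L_{Nis}HN_H$, whose homotopy sheaves are those of $HN_H$. $\square$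

The proof worked because $L$ had nothing to do: $L_{Nis}HN_H$ was already $\mathbb A^1$-invariant. What changes when $HN_H$ is replaced by a general $E$, or just by the units that equal $1$ on several fixed loci?

## 2. Stable connectivity and irreducible representations of dimension greater than one

For $G=C_2$ one has the *$C_2$-equivariant stable connectivity* result: if $E$ is Nisnevich locally connected, then $L_{\mathbb A^1,Nis}E$ is also connected. It is expected that this generalizes to other groups, particularly if all irreducible representations of $G$ are one-dimensional. The text "Tensor-Triangular Geometry and Interactions" then asks: "But what if $G$ affords irreducible representations of dimension $>1$. Does stable connectivity still hold?" So the problem is: consider pairs $(k,G)$ as above such that $G$ has an irreducible $k$-representation of dimension $>1$, and decide whether $LE$ is connected for every such pair and every Nisnevich locally connected $E$.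

The answer is no. It fails already for $G=S_3$ over every infinite field of characteristic $\ne2,3$, for the Eilenberg–MacLane presheaf of
$$N(X)=\{u\in\mathcal O(X)^*:u|_{X^\tau}=1\text{ for each transposition }\tau\}.$$
For subgroups $H_1,\dots,H_r\le G$ put
$$N_{H_1,\dots,H_r}(X)=\{u\in\mathcal O(X)^*:u|_{X^{H_i}}=1,\ i=1,\dots,r\}.$$

**Theorem 1.** *Suppose $G$ has subgroups $A,B$ with $AB\ne BA$ as sets. Then $G$ is nonabelian and has an irreducible $k$-representation of dimension $>1$ for every $k$ as in the setting. Let $N=N_{H_1,\dots,H_r}$, where $H_1=A$ and $H_2,\dots,H_r$ are the distinct subgroups $gBg^{-1}$, $g\in A$. Then $\pi_{-1}^{Nis}(L\,HN)\ne0$. So stable connectivity fails for $(k,G)$, for every infinite $k$ with $\mathrm{char}\,k\nmid|G|$.*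

*Examples of such $G$ are $S_n$ ($n\ge3$), the dihedral groups of order $2m\ge6$, the nonabelian groups of order $p^3$ and exponent $p$ ($p$ odd), and every non-nilpotent group.*

For the next two statements we need stalks. Let $\pi:X\to X/G$ be the quotient, which is finite. An *étale neighborhood* of $y\in X/G$ is an étale separated $Y\to X/G$ of finite type with a point over $y$ having the same residue field. Put $X_Y=X\times_{X/G}Y$. The *stalk* of a presheaf $F$ at $y$ is $F(X_y):=\mathrm{colim}_Y\,F(X_Y)$, over the affine étale neighborhoods of $y$. The *codimension* of $y$ is $c(y)=\dim\mathcal O_{X/G,y}$, which is also the codimension in $X$ of any point over $y$. Section 8 checks that $X_Y\in Sm_k^G$ and that these are the stalks for the topology.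

*Example.* Let $C_2$ act on $X=\mathbb A^1$ by $t\mapsto-t$, so $X/G=\mathrm{Spec}\,k[s]$ with $s=t^2$. At $s=0$ the scheme $X_y=\lim X_Y$ is the henselization of the line at $0$. At $s=a\neq0$ it is $\mathrm{Spec}$ of $\mathcal O^h[t]/(t^2-s)$, which has two components exchanged by $C_2$ if $a$ is a square, and one otherwise.

**Theorem 2.** *Let $n\ge1$, $G=S_{n+2}$, $\mathrm{char}\,k\nmid(n+2)!$, $H_i=\langle(i\ \,i{+}1)\rangle$ for $i\in\mathbb Z/(n+2)$, and $N=N_{(H_i)}$. Then $\pi_{-n}^{Nis}(L\,HN)\ne0$. Its stalk is nonzero at the origin, a point of codimension $n+1$, of the irreducible representation $W=\{\sum x_i=0\}\subset k^{n+2}$.*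

**Theorem 3.** *Let $(k,G)$ be arbitrary as in the setting and $E$ Nisnevich locally connected. Then $\pi_{-i}(LE(X))=0$ for $i>\dim X$, and the stalk of $\pi_{-i}LE$ at a point of codimension $c$ vanishes for $i>c$. If $k$ is perfect, this stalk vanishes for all $i\ge\max(1,c)$. For every $c\ge2$ the last bound cannot be improved in general: by Theorem 2 with $n=c-1$, the stalk can be nonzero for $i=c-1$ when $G=S_{c+1}$ and $\mathrm{char}\,k\nmid(c+1)!$.*

The question about all pairs is answered by Theorem 1 alone. Not settled here is whether stable connectivity holds for those individual pairs in which all subgroups of $G$ permute, for example $G=Q_8$, or $G$ abelian over a $k$ with too few roots of unity.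

## 3. Two fixed loci glue, three lines in a plane do not

Let us push the method of Section 1 to two subgroups.

**Proposition 3.1.** *Let $A,B\le G$ and $D=\langle A,B\rangle$. The sequence of sheaves*
$$0\to N_{A,B}\to\mathbb G_m\to\mathbb G_m^A\oplus\mathbb G_m^B\to\mathbb G_m^D\to0,\tag{2}$$
*with second map $u\mapsto(u|_{X^A},u|_{X^B})$ and third map $(u_1,u_2)\mapsto u_1u_2^{-1}|_{X^D}$, is exact. Consequently $LHN_{A,B}$ is connected.*

*Proof.* Exactness at the first two places: the kernel of the second map is $N_{A,B}$ by definition. At $\mathbb G_m^D$: lift a unit $v$ on $X^D$ ($X$ affine) to a function on $X^A$, and apply Lemma 1.1 with $K=A$ and $\mathfrak q$ the ideal of $X^D$ in $X^A$.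

In the middle, let $u_1,u_2$ be units on $X^A,X^B$ that agree on $X^D$, with $X=\mathrm{Spec}\,R$. Let $I_A,I_B\subset R$ be the ideals of $X^A,X^B$. Since $X^A\cap X^B=X^D$ scheme-theoretically, $I_A+I_B$ is the ideal of $X^D$. Choose lifts $a,b\in R$ of $u_1,u_2$; then $a-b=i-j$ with $i\in I_A$, $j\in I_B$, and $f=a-i=b-j$ restricts to $u_1$ and to $u_2$. Apply Lemma 1.1 with $K=1$ and $\mathfrak q=I_A\cap I_B$, whose zero set is $X^A\cup X^B$, where $f$ is nonzero. After shrinking, $f+g$ is a unit that restricts to $u_1$ and $u_2$.

Now let $I$ be the image of the second map in (2). By (F1) and (1), $L_{Nis}HI\simeq\mathrm{fib}(\mathcal K^A\oplus\mathcal K^B\to\mathcal K^D)$ and $L_{Nis}HN_{A,B}\simeq\mathrm{fib}(\mathcal K\to L_{Nis}HI)$. Both are $\mathbb A^1$-invariant. So $LHN_{A,B}=L_{Nis}HN_{A,B}$ is connected. $\square$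

So the natural plan is clear: for $r$ subgroups, resolve $N_{H_1,\dots,H_r}$ by the sheaves of units on all intersections of the fixed loci. Try it for $r=3$ in the first case that is not covered.

*Three lines.* Let $G=S_3$, $\mathrm{char}\,k\ne2,3$, $W=\{x_1+x_2+x_3=0\}\subset k^3$. The three transpositions fix the lines spanned by
$$v_1=(-2,1,1),\quad v_2=(1,-2,1),\quad v_3=(1,1,-2),\qquad v_1+v_2+v_3=0 .$$
Any two $v_i$ are linearly independent, because $\mathrm{char}\,k\neq3$. Two different transpositions generate $S_3$, and $W^{S_3}=0$. So a triple $(u_1,u_2,u_3)$ of units on the three lines near $0$ that equal $1$ at $0$ is compatible on all intersections. Let $a_i$ be the derivative of $u_i$ at $0$ in the direction $v_i$. If the $u_i$ are the restrictions of one function $u$ near $0$, then $a_i=du_0(v_i)$, and so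
$$a_1+a_2+a_3=du_0(v_1+v_2+v_3)=0 .\tag{3}$$
But the $a_i$ can be prescribed freely, for example $(1,0,0)$. Three linear terms are prescribed, while a linear form on a plane has only two parameters.

This is the exact point where the plan stops. In the proof of Proposition 3.1 compatible units extend because $R/(I_A\cap I_B)$ is the fiber product of $R/I_A$ and $R/I_B$ over $R/(I_A+I_B)$. For three lines in a plane the corresponding statement is false, the sequence of unit sheaves is not exact, and its failure sits in the place that would contribute to $\pi_{-1}$. The total fiber of the $\mathcal K$'s has a nonzero $\pi_{-1}$ here (Section 5 makes this precise), while $L_{Nis}HN$ is connected. So these two objects differ, and it is unclear which of them $LHN$ resembles.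

## 4. The localization kills modules over the structure sheaf

Look again at (3). When is (3) also sufficient, say for polynomials? Let $f_1,f_2,f_3$ be polynomial functions on the lines with $f_i(0)=0$ and linear coefficients satisfying $a_1+a_2+a_3=0$. The linear parts extend: take the linear form $\ell$ with $\ell(v_1)=a_1$, $\ell(v_2)=a_2$. The parts of degree $m\ge2$ extend without any condition: if $m_2,m_3$ are linear forms vanishing on $v_2,v_3$ respectively, then $m_2^{m-1}m_3$ vanishes on $v_2$ and $v_3$ but not on $v_1$, and similarly for the other indices. So the obstruction is the single number $a_1+a_2+a_3$. It is additive: under multiplication of units that equal $1$ at $0$, linear terms add. The quotient (compatible units)/(units that extend) is therefore not multiplicative in nature at all. It looks like a module over functions. Such things are invisible to $L$: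

**(F2)** *Let $\mathcal O$ be the presheaf of rings $X\mapsto\mathcal O(X)$ of all functions. If $F$ is an abelian sheaf with a natural $\mathcal O$-module structure, then $LHF=0$.*

*Proof.* Let $t$ be the coordinate of $\mathbb A^1$. The map $h:F(X)\to F(X\times\mathbb A^1)$, $s\mapsto t\cdot pr^*s$, is a map of presheaves of groups with $i_1^*h=\mathrm{id}$ and $i_0^*h=0$. Let $\eta:HF\to LHF$ be the unit of the localization. The maps $i_0^*,i_1^*:LHF(-\times\mathbb A^1)\to LHF$ coincide, both being inverse to $pr^*$. By naturality of $\eta$,
$$\eta=\eta\circ H(i_1^*h)=i_1^*\circ\eta_{(-\times\mathbb A^1)}\circ Hh\simeq i_0^*\circ\eta_{(-\times\mathbb A^1)}\circ Hh=\eta\circ H(i_0^*h)=0 .$$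
Maps $HF\to LHF$ correspond to maps $LHF\to LHF$, and $\eta$ corresponds to the identity. So $\mathrm{id}_{LHF}=0$. $\square$

This suggests what to prove. $L$ kills the quotient "compatible units modulo extendable units", so after $L$ the incomplete resolution behaves as if it were the right object: $LHN$ should be the total fiber of the cube of the $\mathcal K$'s, and the failure of exactness becomes a class in $\pi_{-1}$. We now prove this in general.

## 5. The cube of fixed loci computes $L\,HN$

For the induction we allow a base subgroup $K$. For subgroups $K,H_1,\dots,H_r$ let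
$$N_{K;H_1,\dots,H_r}(X)=\{u\in\mathcal O(X^K)^*:u|_{X^{\langle K,H_i\rangle}}=1\ \text{for all }i\},$$
and for $J\subset\{1,\dots,r\}$ let $H_J=\langle K,H_j\,(j\in J)\rangle$.

**Definition (total fiber).** $\mathcal T=\mathcal T(K;H_1,\dots,H_r)$ is the total fiber of the cube $J\mapsto\mathcal K^{H_J}$ with restriction maps, that is, the result of taking fibers one direction at a time. For $r=0$ it is $\mathcal K^K$, and for $r\ge1$, with $K'=\langle K,H_r\rangle$,
$$\mathcal T(K;H_1,\dots,H_r)=\mathrm{fib}\big(\mathcal T(K;H_1,\dots,H_{r-1})\to\mathcal T(K';H_1,\dots,H_{r-1})\big).$$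

*Example.* For $r=2$ and $K=1$, it is the fiber of $\mathrm{fib}(\mathcal K\to\mathcal K^{H_1})\to\mathrm{fib}(\mathcal K^{H_2}\to\mathcal K^{\langle H_1,H_2\rangle})$, as in the proof of Proposition 3.1.

$\mathcal T$ is Nisnevich-local and $\mathbb A^1$-invariant by Lemma 1.2. The long exact sequence of the fiber shows by induction on $r$ that $\pi_i\mathcal T(X)=0$ for $i>0$ and $\pi_0\mathcal T(X)=N_{K;H_1,\dots,H_r}(X)$: indeed
$$N_{K;H_1,\dots,H_r}=\ker\big(N_{K;H_1,\dots,H_{r-1}}\to N_{K';H_1,\dots,H_{r-1}}\big),$$
as being $1$ on $X^{K'}$ is the condition for $i=r$. Hence the objectwise truncation is $\tau_{\ge0}\mathcal T=HN_{K;H_1,\dots,H_r}$.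

**Proposition 5.1.** *The map $HN_{K;H_1,\dots,H_r}=\tau_{\ge0}\mathcal T\to\mathcal T$ exhibits $\mathcal T$ as $L\,HN_{K;H_1,\dots,H_r}$. Consequently $\pi_{-n}^{Nis}(L\,HN_{K;H_1,\dots,H_r})$ is the sheafification of the presheaf $H^n(C^\bullet)$, where $C^n=\bigoplus_{|J|=n}\mathbb G_m^{H_J}$ with the alternating restriction differential.*

*Proof.* **The second statement follows from the first.** $L_{Nis}$ is exact and $\mathcal K^{H_J}=L_{Nis}H\mathbb G_m^{H_J}$ by (1). So $\mathcal T$ is $L_{Nis}$ of the objectwise total fiber of $J\mapsto H\mathbb G_m^{H_J}$. Taking fibers one direction at a time amounts to forming shifted mapping cones, so this total fiber is the Eilenberg–MacLane presheaf of the total complex $C^\bullet$, with $\pi_{-n}=H^n(C^\bullet)$. And $L_{Nis}$ does not change homotopy sheaves.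

**Step 1: reduction to one quotient sheaf.** This step isolates what $L$ must kill. We induct on $r$, for all $K$ simultaneously. For $r=0$ the claim is Lemma 1.2. Let $r\ge1$, $K'=\langle K,H_r\rangle$, and write
$$N_r=N_{K;H_1,\dots,H_r},\quad N_{r-1}=N_{K;H_1,\dots,H_{r-1}},\quad N'=N_{K';H_1,\dots,H_{r-1}},$$
with total fibers $\mathcal T_r,\mathcal T_{r-1},\mathcal T'$. Then $\mathcal T_r=\mathrm{fib}(\mathcal T_{r-1}\to\mathcal T')$ and $N_r=\ker(N_{r-1}\to N')$. Let $I\subset N'$ be the image sheaf of $N_{r-1}$. Consider
$$HN_r\to\mathrm{fib}(HN_{r-1}\to HN')\to\mathcal T_r .$$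
The composite is our map: maps from the objectwise connective $HN_r$ to $\mathcal T_r$ factor through $\tau_{\ge0}\mathcal T_r=HN_r$ and are determined on $\pi_0$, where the composite is the identity. By induction, applied to $K$ and to $K'$, the second map is an $L$-equivalence. The first map is an isomorphism on $\pi_0$; its cofiber is $H(\text{presheaf cokernel of }N_{r-1}\to N')[-1]$, and $L$ of this is $LH(N'/I)[-1]$ by (F1). As $\mathcal T_r$ is Nisnevich-local and $\mathbb A^1$-invariant, it suffices to prove
$$LH(N'/I)=0.\tag{4}$$

**Step 2: ideals that measure extendability.** We want to describe $I$ by an ideal condition. Let $\mathcal O'(X)=\mathcal O(X^{K'})$, a sheaf of rings by (G1). Let $\mathcal J\subset\mathcal O'$ be the subsheaf of functions vanishing on all $X^{\langle K',H_i\rangle}$, $i<r$. Let $\mathfrak b(X)\subset\mathcal O(X^K)$ be the functions vanishing on all $X^{\langle K,H_i\rangle}$, $i<r$, and let $\mathfrak a\subset\mathcal J$ be the image sheaf of the restriction $\mathfrak b\to\mathcal J$. For $X$ affine, $\mathcal O(X^K)\to\mathcal O(X^{K'})$ is surjective, so the image of the ideal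 $\mathfrak b(X)$ is an ideal; hence $\mathfrak a$ is a sheaf of ideals of $\mathcal O'$. Let $\mathcal J^n$ be the sheaf of ideals generated by $n$-fold products.

**Step 3: $\mathcal J^{r-1}\subset\mathfrak a$ if $r\ge2$; and $\mathfrak a=\mathcal J=\mathcal O'$ if $r=1$.** This says that the obstruction to extending is nilpotent. For $r=1$ there are no conditions, and restriction from $X^K$ to $X^{K'}$ is surjective for affine $X$. Let $r\ge2$ and $X$ affine. We have $X^{\langle K',H_i\rangle}=X^{K'}\cap X^{\langle K,H_i\rangle}$ scheme-theoretically inside $X^K$. So the ideal of $X^{\langle K',H_i\rangle}$ in $\mathcal O(X^{K'})$ is the image of the ideal of $X^{\langle K,H_i\rangle}$ in $\mathcal O(X^K)$. Given $f_1,\dots,f_{r-1}\in\mathcal J(X)$, lift $f_i$ to $\tilde f_i\in\mathcal O(X^K)$ vanishing on $X^{\langle K,H_i\rangle}$. This is one condition for each factor. The product $\prod\tilde f_i$ vanishes on all these loci, so it lies in $\mathfrak b(X)$, and it lifts $\prod f_i$.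

**Step 4: $I=\{u\in N':u-1\in\mathfrak a\}$.** This step translates extendability of units into extendability of functions. If $u$ lifts locally to $\tilde u\in N_{r-1}$, then $\tilde u-1\in\mathfrak b$, so $u-1\in\mathfrak a$. Conversely let $u\in N'(X)$ with $u-1\in\mathfrak a$. Passing to a cover, we may take $X$ affine and $u-1=\tilde f|_{X^{K'}}$ with $\tilde f\in\mathfrak b(X)$. Let $x\in X$ be closed, let $T=X^{K'}\cup\bigcup_{i<r}X^{\langle K,H_i\rangle}\subset X^K$, and let $\mathfrak q$ be the ideal of functions on $X^K$ vanishing on $T$. On $X^{K'}$ the function $1+\tilde f$ is the unit $u$, and on $X^{\langle K,H_i\rangle}$, $i<r$, it is $1$; so it has no zero on $T=V(\mathfrak q)$. By Lemma 1.1 there is $g\in\mathfrak q$ such that $\tilde u=1+\tilde f+g$ is a unit on $X^K$ after shrinking around $Gx$. The fixed loci are reduced, so $g$ restricts to $0$ on each of them. Hence $\tilde u$ equals $u$ on $X^{K'}$ and $1$ on $X^{\langle K,H_i\rangle}$, $i<r$: it lies in $N_{r-1}$ and lifts $u$.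

**Step 5: a filtration with additive quotients.** If $r=1$, Steps 3 and 4 give $I=N'$ and (4) holds. Let $r\ge2$. For $n\ge1$ put $\mathfrak c_n=\mathfrak a+\mathcal J^n$ (sum of sheaves of ideals) and $U_n=\{u\in N':u-1\in\mathfrak c_n\}$. Each $U_n$ is a subgroup sheaf, because $uv-1=(u-1)+(v-1)+(u-1)(v-1)$ and $u^{-1}-1=-u^{-1}(u-1)$. We have $\mathfrak c_1=\mathcal J$, so $U_1=N'$; and $\mathfrak c_{r-1}=\mathfrak a$ by Step 3, so $U_{r-1}=I$ by Step 4. We claim that $u\mapsto u-1$ induces an isomorphism of sheaves of abelian groups
$$U_n/U_{n+1}\cong\mathfrak c_n/\mathfrak c_{n+1}.\tag{5}$$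
It is additive, since $(u-1)(v-1)\in\mathfrak c_n^2\subset\mathfrak a+\mathcal J^{2n}\subset\mathfrak c_{n+1}$. It is injective by the definition of $U_{n+1}$. It is surjective: a section of the quotient comes locally from some $f\in\mathfrak c_n(X)$ with $X$ affine. Let $x$ be closed and $T'=\bigcup_{i<r}X^{\langle K',H_i\rangle}$, on which $f$ vanishes. The ideal $\mathfrak q=\mathcal J(X)^{n+1}$ of $\mathcal O(X^{K'})$ has zero set $T'$, and $1+f=1$ on $T'$. By Lemma 1.1, with $K'$ in place of $K$, there is $g\in\mathcal J(X)^{n+1}$ such that $1+f+g$ is a unit on $X^{K'}$ after shrinking. It equals $1$ on $T'$, so it lies in $N'$, hence in $U_n$, and it maps to the class of $f$.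

**Step 6: conclusion.** $\mathfrak c_n/\mathfrak c_{n+1}$ is an $\mathcal O'$-module, hence an $\mathcal O$-module via the restriction $\mathcal O(X)\to\mathcal O(X^{K'})$. By (5) and (F2), $LH(U_n/U_{n+1})=0$ for all $n\geq 1$. Applying (F1) to $0\to U_{n+1}/I\to U_n/I\to U_n/U_{n+1}\to0$ for $n=r-2,\dots,1$ gives $LH(U_1/I)=LH(N'/I)=0$. This is (4). $\square$

## 6. Detecting classes by their linear terms

By Proposition 5.1, to find negative homotopy of $LHN$ we must find cocycles of $C^\bullet$ that are not coboundaries on any cover. First we need to know that covers cannot avoid fixed points.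

**Lemma 6.1.** *Let $R$ be a covering sieve of $X\in Sm_k^G$ and $x\in X(k)$ a $G$-fixed point. Then $R$ contains an étale $V\to X$ having a $G$-fixed point $v\in V(k)$ over $x$.*

*Proof.* Call a sieve *admissible* if it has this property for all fixed $x\in X(k)$. Admissible sieves are stable under pullback along $X'\to X$: if $x'\mapsto x$ and $(V,v)$ is as required for $x$, use $V\times_XX'\to X'$ and the point $(v,x')$. They satisfy transitivity, because a composite of étale maps is étale, and maximal sieves are admissible. So they form a Grothendieck topology. For a generating square either $x\in U$, and $U\to X$ will do; or $x\in X\setminus U$, and then $V\times_Xx\cong x$ equivariantly, which gives a rational fixed point of $V$. So generating sieves are admissible. The empty sieve on $\emptyset$ is admissible because there is no $x$. Hence all covering sieves are admissible. $\square$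

Now take $K=1$ in Proposition 5.1. Let $W$ be a finite-dimensional representation and $X\subset\mathbb A(W)$ a $G$-invariant open containing $0$. Put
$$\mathrm{Lin}^n=\bigoplus_{|J|=n}(W^{H_J})^*,$$
with the alternating restriction differential. For $V\to X$ étale with a fixed rational point $v\mapsto0$ we have $T_vV=W$ equivariantly, so $T_v(V^{H_J})=W^{H_J}$. The logarithmic derivative
$$\mathcal O(V^{H_J})^*\to(W^{H_J})^*,\qquad u\mapsto\frac{(du)_v}{u(v)},$$
is a homomorphism by the product rule, and it is compatible with restriction to smaller fixed loci and with further étale pullback. So it gives a map of complexes $\lambda_V:C^\bullet(V)\to\mathrm{Lin}^\bullet$ with $\lambda_V(z|_V)=\lambda_X(z)$, where $\lambda_X$ is computed at $0$.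

**Proposition 6.2.** *If $z\in C^n(X)$ is a cocycle and $\lambda_X(z)$ is not a coboundary in $\mathrm{Lin}^\bullet$, then $z$ defines a nonzero section of $\pi_{-n}^{Nis}(LHN)$ over $X$. It stays nonzero on every étale $V\to X$ with a fixed rational point over $0$.*

*Proof.* If the section vanished on such a $V$ (possibly $V=X$), then by Proposition 5.1 $z$ would become a coboundary on every member of a covering sieve of $V$. By Lemma 6.1 this sieve contains an étale $V'\to V$ with a fixed rational point over $v$. From $z|_{V'}=\delta y$ we get $\lambda_X(z)=\lambda_{V'}(z|_{V'})=\delta\lambda_{V'}(y)$, a contradiction. $\square$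

*Example.* For the three lines of Section 3, $\mathrm{Lin}^0=W^*$ has dimension $2$, $\mathrm{Lin}^1$ is the sum of the duals of three lines, and $\mathrm{Lin}^2=\mathrm{Lin}^3=0$. So $H^1(\mathrm{Lin})\neq0$, and this will give the counterexample for $S_3$.

## 7. Non-permuting subgroups and reflections of $S_{n+2}$

### 7.1. Proof of Theorem 1

**Step 1: a vector that sees $AB\ne BA$.** We look for a representation in which a vector of $W^A$ lies in the sum of the fixed spaces of the conjugates of $B$, without lying in $W^{\langle A,B\rangle}$. Let $W=k[G]$ be the left regular representation, $e_A=|A|^{-1}\sum_{a\in A}a$, similarly $e_B$, and $D=\langle A,B\rangle$. Put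
$$w=e_Ae_B=|A|^{-1}\sum_{g\in A}g\,e_B\ \in\ W^A\cap\sum_{g\in A}gW^B .$$
The first membership holds because $aw=w$ for $a\in A$, the second because $e_B\in W^B$.

*Claim: $w\notin W^D$.* Otherwise $w\in W^B$, that is, $e_Be_Ae_B=e_Ae_B$. The anti-involution $g\mapsto g^{-1}$ of $k[G]$ fixes $e_A$ and $e_B$ and reverses products, so $e_Be_Ae_B=e_Be_A$. Hence $e_Ae_B=e_Be_A$. The coefficient of $e_Ae_B$ at $g\in AB$ is $|A\cap B|/(|A||B|)$, because $g$ has exactly $|A\cap B|$ expressions $ab$. This is nonzero in $k$, since $|A\cap B|$ divides $|G|$. Off $AB$ the coefficient is $0$. So $e_Ae_B$ has support $AB$, and likewise $e_Be_A$ has support $BA$. Then $AB=BA$, a contradiction.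

**Step 2: the cocycle.** Choose a linear form $f$ on $W$ with $f|_{W^D}=0$ and $f(w)\ne0$. Let
$$X=\mathbb A(W)\setminus\bigcup_{g\in G}g\{1+f=0\},$$
a $G$-invariant open containing $0$ on which $1+f$ is a unit. Let $z=(u_1,\dots,u_r)\in C^1(X)=\bigoplus_i\mathcal O(X^{H_i})^*$ with $u_1=(1+f)|_{X^A}$ and $u_i=1$ for $i\ge2$. To see that $z$ is a cocycle, only the pairs $\{1,i\}$ matter. With $H_i=gBg^{-1}$, $g\in A$, we have $\langle A,gBg^{-1}\rangle=gDg^{-1}=D$, and $u_1=1$ on $X^D\subset\mathbb A(W^D)$.

**Step 3: it is not a linear coboundary.** We have $\lambda_X(z)=(f|_{W^A},0,\dots,0)$. Suppose it is the coboundary of $\ell\in W^*=\mathrm{Lin}^0$. Then $\ell$ vanishes on $W^{gBg^{-1}}=gW^B$ for all $g\in A$, hence $\ell(w)=0$. But $\ell|_{W^A}=f|_{W^A}$ and $w\in W^A$ give $\ell(w)=f(w)\ne0$, a contradiction. By Proposition 6.2, $\pi_{-1}^{Nis}(LHN)\ne0$. As $HN$ is Nisnevich locally connected, stable connectivity fails for $(k,G)$.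

**Step 4: the representation of dimension greater than one.** $G$ is nonabelian since $AB\neq BA$. If all irreducible $k$-representations were one-dimensional, the semisimple algebra $k[G]$ would be a product of copies of $k$, because a simple module of dimension one has endomorphism ring $k$. Then $G$ would be abelian.

**Step 5: the examples.** In $S_n$, $n\geq3$, take $A=\langle(12)\rangle$ and $B=\langle(13)\rangle$; here $(12)(13)\in AB$ is a $3$-cycle different from its inverse $(13)(12)$, the only $3$-cycle in $BA$. For $n=3$ the conjugates of $B$ under $A$ are $\langle(13)\rangle$ and $\langle(23)\rangle$, so $N$ is the sheaf of Section 2. In a dihedral group of order $2m\ge6$ take the groups generated by two reflections $s,s'$ with $ss'$ of order $m>2$. The product sets are $\{1,s,s',ss'\}$ and $\{1,s,s',s's\}$, and $ss'\ne s's=(ss')^{-1}$. In a nonabelian group of order $p^3$ and exponent $p$, two noncommuting elements generate $G$, since groups of order at most $p^2$ are abelian. The subgroups $A,B$ of order $p$ that they generate intersect trivially, so $AB$ has $p^2$ elements. If $AB=BA$, then $AB$ would be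 a subgroup of order $p^2$ containing both generators, which is impossible. Finally, by Ore's theorem a subgroup of a finite group that permutes with all subgroups is subnormal. So if all subgroups of $G$ permute, then all are subnormal. The normalizer $M$ of a Sylow subgroup is its own normalizer, so if it is subnormal then $M=G$. Thus all Sylow subgroups are normal and $G$ is nilpotent. So every non-nilpotent group has non-permuting subgroups. $\square$

As a check against Section 3: if $A$ normalizes $B$, so that $r=2$, then $AB=BA$. So Theorem 1 never contradicts Proposition 3.1.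

### 7.2. Proof of Theorem 2

**Step 1: the complex $\mathrm{Lin}^\bullet$.** Let $d=n+2\ge3$ and $\alpha_j=(x_j-x_{j+1})|_W$, $j\in\mathbb Z/d$. A common zero of all $\alpha_j$ has equal coordinates with sum zero, so it is $0$, since $d\ne0$ in $k$. Hence the $\alpha_j$ span $W^*$, which has dimension $d-1$, and $\sum_j\alpha_j=0$ is their only linear relation up to scalars. Also $W^{H_J}=\{\alpha_j=0,\ j\in J\}$. Therefore
$$(W^{H_J})^*=W^*/(\alpha_j,\,j\in J)=k^{J^c}/k\,\sigma_{J^c},\qquad\sigma_{J^c}=\sum_{j\notin J}e_j,$$
where $e_i$ maps to $\alpha_i$, and restriction to a smaller fixed space forgets coordinates. Here $\sigma_{J^c}\ne0$ unless $J=\mathbb Z/d$. So there is an exact sequence of complexes $0\to\Sigma^\bullet\to M^\bullet\to\mathrm{Lin}^\bullet\to0$ with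
$$M^j=\bigoplus_{|J|=j}k^{J^c},\qquad\Sigma^j=\bigoplus_{|J|=j,\;J\ne\mathbb Z/d}k .$$

**Step 2: its cohomology.** The coordinate $e_i$ occurs in $M^\bullet$ for those $J$ that do not contain $i$. So $M^\bullet$ is the direct sum over $i\in\mathbb Z/d$ of the augmented cochain complexes of the full simplex on the nonempty set $\mathbb Z/d\setminus\{i\}$, and it is acyclic. $\Sigma^\bullet$ is the augmented cochain complex of the full simplex on $\mathbb Z/d$, which is acyclic, with its top term $k$ in degree $d$ removed. So its only cohomology is $k$, in degree $d-1$. The long exact sequence gives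
$$H^n(\mathrm{Lin})=H^{d-2}(\mathrm{Lin})\cong H^{d-1}(\Sigma)=k\ne0 .$$

**Step 3: the cocycle of units.** For $|J'|=n+1=d-1$ the forms $\alpha_j$, $j\in J'$, span $W^*$, so $W^{H_{J'}}=0$ and $\mathrm{Lin}^{n+1}=0$. Thus every element of $\mathrm{Lin}^n$ is a cocycle, and by Step 2 we can choose linear forms $f_J$ on $W$ ($|J|=n$) such that $(f_J|_{W^{H_J}})_J$ is not a coboundary. Let $X=\mathbb A(W)\setminus\bigcup_{g,J}g\{1+f_J=0\}$ and $z=((1+f_J)|_{X^{H_J}})_J\in C^n(X)$. For $|J'|=n+1$ we have $X^{H_{J'}}=\{0\}$, where every $1+f_J$ equals $1$; so $z$ is a cocycle. Since $\lambda_X(z)=(f_J|_{W^{H_J}})_J$ is not a coboundary, Proposition 6.2 gives $\pi_{-n}^{Nis}(LHN)\ne0$.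

**Step 4: the stalk.** Let $y\in X/G$ be the image of $0$; it is rational, of codimension $\dim W=n+1$. If $Y$ is an étale neighborhood of $y$ with point $y_0$ over $y$, then $X_Y\to X$ is étale and $(0,y_0)$ is a fixed rational point over $0$. By Proposition 6.2 the class of $z$ is nonzero on every $X_Y$, hence nonzero in the stalk at $y$.

**Step 5: $W$ is irreducible.** Let $0\ne v\in W$. As $d\ne0$ in $k$, not all coordinates of $v$ are equal. If $x_i\ne x_j$, then $v-(i\,j)v=(x_i-x_j)(e_i-e_j)$, where $e_1,\dots,e_d$ now denotes the standard basis of $k^d$. The translates of $e_i-e_j$ span $W$. $\square$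

## 8. Stalks over $X/G$ and the codimension bound

We turn to Theorem 3: how far below zero can homotopy fall? In this section we prove the bounds $i>\dim X$ and $i>c$.

### 8.1. Stalks

For $X\in Sm_k^G$ the quotient $X/G$ is quasi-projective and normal. Going-down for the finite map $\pi:X\to X/G$ gives $c(y)=\dim\mathcal O_{X,x}$ for any $x\in\pi^{-1}(y)$. Let $Y\to X/G$ be étale, separated and of finite type. Then $X_Y=X\times_{X/G}Y$ has quotient $Y$, because forming the quotient commutes with flat base change. It is étale over $X$, hence smooth. It is quasi-projective, because $Y$ is quasi-affine over $X/G$ by Zariski's main theorem. So $X_Y\in Sm_k^G$. The limit over affine étale neighborhoods of $y$ is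
$$X_y=\lim X_Y=X\times_{X/G}\mathrm{Spec}\,\mathcal O^h_{X/G,y}=\bigsqcup_{x\in\pi^{-1}(y)}\mathrm{Spec}\,\mathcal O^h_{X,x},$$
since a finite algebra over a henselian local ring is a product of henselian local rings.

We extend presheaves to cofiltered limits with affine étale transition maps by $F(\lim X_\alpha)=\mathrm{colim}\,F(X_\alpha)$. This depends only on the limit as a $k$-scheme with $G$-action, because morphisms from such a limit to finite type $k$-schemes are computed by the colimit (EGA IV 8.8.2), and equivariance is a finite set of conditions.

**Lemma 8.1.** *A sieve $R$ on $X$ is covering if and only if for every $y\in X/G$ some étale neighborhood $Y$ of $y$ has $(X_Y\to X)\in R$.*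

*Proof.* Call such sieves *neighborly*.

*Neighborly sieves are covering.* The functor $Y\mapsto X_Y$ preserves fiber products. It sends a Nisnevich square over $Y$, given by $U\subset Y$ and $V\to Y$, to an equivariant Nisnevich square, because $(X_Y\setminus X_U)_{\mathrm{red}}\to Y$ factors through $(Y\setminus U)_{\mathrm{red}}$. Consider the sieves on $Y$ such that, after every base change $Y''\to Y$, the corresponding maps generate a covering sieve of $X_{Y''}$. They contain the maximal sieves, are stable under pullback and satisfy transitivity. So they form a topology, which contains the sieves generated by Nisnevich squares. Nisnevich coverings of the noetherian scheme $X/G$ are generated by Nisnevich squares of étale separated $X/G$-schemes, so they go to coverings. If $R$ is neighborly, the neighborhoods $Y$ with $X_Y\in R$ form a Nisnevich covering of $X/G$, and $R$ is covering.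

*Neighborly sieves form a topology.* Maximal sieves are neighborly. For pullback along $X'\to X$ and $y'\mapsto y$, use $Y'=Y\times_{X/G}X'/G$, an étale neighborhood of $y'$; then $X'_{Y'}=X'\times_{X/G}Y\to X$ factors through $X_Y$. Transitivity holds since $X_Y$ has quotient $Y$ and $(X_Y)_{Y'}=X_{Y'}$.

*Generating sieves are neighborly.* Let $U\subset X$, $V\to X$ give a square and let $y\in X/G$. As $U$ is invariant and $G$ is transitive on fibers of $\pi$, either $\pi^{-1}(y)\subset U$ or $\pi^{-1}(y)\cap U=\emptyset$. In the first case take $Y=U/G$, so that $X_Y=U$. In the second case $V\to X$ has an equivariant section over $\pi^{-1}(y)_{\mathrm{red}}\subset(X\setminus U)_{\mathrm{red}}$. It lifts uniquely, hence equivariantly, to a map $X_y\to V$ over $X$, because $V\to X$ is étale and $X_y$ is a disjoint union of henselian local schemes. As $V$ is of finite type, this map is defined, equivariantly, on some $X_Y$. So $X_Y\to X$ is in the sieve. The empty sieve on $\emptyset$ is neighborly. Hence covering sieves are neighborly. $\square$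

It follows that an abelian presheaf $F$ with zero sheafification has $F(X_y)=0$ for all $X,y$: an element comes from some $F(X_Y)$, dies on a covering sieve of $X_Y$, and hence dies on $(X_Y)_{Y'}$ for some neighborhood $Y'$ of the point over $y$. As $F\mapsto F(X_y)$ is exact, we get for spectral presheaves
$$\pi_i(L_{Nis}F)(X_y)=\pi_iF(X_y).\tag{6}$$
Conversely, a sheaf whose stalks all vanish is zero, because each of its sections vanishes on a neighborly sieve. So the functors $F\mapsto F(X_y)$ are the stalks and detect vanishing. Moreover $Y\mapsto(L_{Nis}F)(X_Y)$ is a sheaf of spectra on the Nisnevich site of $X/G$, and for $Y\to X/G$ étale and $y\in Y$ the stalk of its $q$-th homotopy sheaf at $(Y,y)$ is $\pi_qF((X_Y)_y)$.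

### 8.2. Cohomology of sheaves supported in high codimension

**Lemma 8.2.** *Let $B$ be a noetherian scheme of finite dimension and $\mathcal F$ an abelian Nisnevich sheaf on $B$. Suppose that for every étale separated $Y\to B$ of finite type and every $y\in Y$ with $\dim\mathcal O_{Y,y}<j$ the stalk $\mathcal F_{(Y,y)}=\mathrm{colim}\,\mathcal F(Y')$, over étale neighborhoods $Y'$ of $y$ in $Y$, vanishes. Then $H^p_{Nis}(B,\mathcal F)=0$ for $p>\dim B-j$.*

*Proof.* **Step 1: a section vanishes outside codimension $j$.** Let $s\in\mathcal F(Y)$, let $U\subset Y$ be the largest open with $s|_U=0$, and let $\eta$ be a generic point of $Y\setminus U$. We claim $s\ne0$ in $\mathcal F_{(Y,\eta)}$. Otherwise $s$ vanishes on an étale neighborhood $Y'$ of $\eta$. Remove from $Y'$ the closures of the points over $\eta$ other than the chosen one. Then $Y'\times_Y(Y\setminus U)_{\mathrm{red}}\to(Y\setminus U)_{\mathrm{red}}$ is étale and is an isomorphism over the generic point $\eta$, so it is an isomorphism over a neighborhood of $\eta$ in $(Y\setminus U)_{\mathrm{red}}$. Hence there is an open $Y_0\ni\eta$ of $Y$ such that,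 after replacing $Y'$ by its part over $Y_0$, $Y'\to Y_0$ is an isomorphism over $(Y_0\setminus U)_{\mathrm{red}}$. Then $\{U\cap Y_0,Y'\}$ is a Nisnevich covering of $Y_0$ on which $s$ vanishes. So $s|_{Y_0}=0$, which contradicts the choice of $U$. By hypothesis $\dim\mathcal O_{Y,\eta}\ge j$. The image $b$ of $\eta$ in $B$ has $\dim\mathcal O_{B,b}=\dim\mathcal O_{Y,\eta}\ge j$. Let $Z\subset B$ be the closure of the finitely many such $b$. It has codimension $\ge j$, and $s$ vanishes over $B\setminus Z$.

**Step 2: cohomology.** So $\mathcal F$ is the filtered union, over closed $Z\subset B$ of codimension $\ge j$, of the subsheaves of sections that vanish over $B\setminus Z$. Each of these is of the form $i_{Z*}\mathcal F'$ with $\mathcal F'$ a sheaf on $Z$, and $H^p_{Nis}(B,i_{Z*}\mathcal F')=H^p_{Nis}(Z,\mathcal F')=0$ for $p>\dim Z$, where $\dim Z\le\dim B-j$. Cohomology commutes with filtered colimits. $\square$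

### 8.3. Goodness

**Definition (good).** A spectral presheaf $F$ is *good* if $\pi_{-i}F(X_y)=0$ for all $X\in Sm_k^G$, $y\in X/G$ and $i>c(y)$.

*Example.* A Nisnevich locally connected presheaf is good: its stalks have $\pi_{-i}=0$ for $i>0$. By (6) and exactness, $L_{Nis}$ and filtered colimits preserve goodness.

**Lemma 8.3.** *Let $F$ be good, $X\in Sm_k^G$, and $B=\lim B_\alpha$ a noetherian cofiltered limit of étale separated finite type $X/G$-schemes with affine transition maps. Put $\mathcal X=\lim_\alpha X_{B_\alpha}$. Then $\pi_{-i}(L_{Nis}F)(\mathcal X)=0$ for $i>\dim B$.*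

*Proof.* **Step 1: a spectral sequence.** Let $\pi_q$ be the homotopy sheaves of $Y\mapsto(L_{Nis}F)(X_Y)$. The Nisnevich topos of a noetherian scheme of dimension $d$ has homotopy dimension $\le d$. So for each $\alpha$ there is a convergent descent spectral sequence
$$H^p_{Nis}(B_\alpha,\pi_q)\Rightarrow\pi_{q-p}(L_{Nis}F)(X_{B_\alpha}),\qquad0\le p\le\dim X,$$
where the bound on $p$ is uniform in $\alpha$. We may therefore take the colimit over $\alpha$. It converges to $\pi_{q-p}(L_{Nis}F)(\mathcal X)$ and has $E_2$-terms $H^p_{Nis}(B,\pi_q|_B)$.

**Step 2: stalks of $\pi_{-j}|_B$.** We check the hypothesis of Lemma 8.2. An étale finite type $Y\to B$ comes from étale $Y_\alpha\to B_\alpha$, for $\alpha$ large. For $y\in Y$ with images $y_\alpha$ we have $\mathcal O^h_{Y,y}=\mathrm{colim}\,\mathcal O^h_{Y_\alpha,y_\alpha}$. So the stalk of $\pi_{-j}|_B$ at $(Y,y)$ is $\mathrm{colim}_\alpha\,\pi_{-j}F((X_{Y_\alpha})_{y_\alpha})$. The map $\mathcal O_{Y_\alpha,y_\alpha}\to\mathcal O_{Y,y}$ is a filtered colimit of local étale maps, hence flat, and its closed fiber is a field, so $\dim\mathcal O_{Y,y}=\dim\mathcal O_{Y_\alpha,y_\alpha}=c(y_\alpha)$.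 As $F$ is good, the stalk vanishes for $j>\dim\mathcal O_{Y,y}$.

**Step 3: counting.** By Lemma 8.2, $H^p(B,\pi_{-j}|_B)=0$ if $j\ge0$ and $p+j>\dim B$. For $q>0$ we have $H^p(B,\pi_q|_B)=0$ for $p>\dim B$. Let $i>\dim B$ and consider the terms with $q-p=-i$. If $q=-j\le0$, then $p+j=i>\dim B$. If $q>0$, then $p=q+i>\dim B$. So nothing contributes to $\pi_{-i}$. $\square$

### 8.4. The bounds $i>\dim X$ and $i>c$

Let $\mathrm{Sing}\,F(X)=|F(X\times\Delta^\bullet)|$, where $\Delta^n\cong\mathbb A^n$ is the algebraic simplex with trivial action.

**Step 1: $\mathrm{Sing}\,F$ is $\mathbb A^1$-invariant and $F\to\mathrm{Sing}\,F$ is an $L$-equivalence.** The usual prism decomposition of $\mathbb A^1\times\Delta^\bullet$ shows that $i_0^*,i_1^*:\mathrm{Sing}\,F(X\times\mathbb A^1)\to\mathrm{Sing}\,F(X)$ are homotopic, naturally in $X$. Applied to the multiplication $X\times\mathbb A^1\times\mathbb A^1\to X\times\mathbb A^1$, this gives $pr^*i_0^*\simeq\mathrm{id}$, while $i_0^*pr^*=\mathrm{id}$. So $\mathrm{Sing}\,F$ is $\mathbb A^1$-invariant. For the second claim, recall the argument of (F2): for any map $h:P\to P'(-\times\mathbb A^1)$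 of presheaves, $i_0^*h$ and $i_1^*h$ become equal after composition with $P'\to LP'$. Apply this to the scaling $F(-\times\mathbb A^n)\to F(-\times\mathbb A^n\times\mathbb A^1)$: after $L$, the composite $pr^*i_0^*$ on $F(-\times\mathbb A^n)$ is the identity. So $pr^*:F\to F(-\times\Delta^n)$ is an $L$-equivalence for each $n$, and so is $F\to\mathrm{Sing}\,F$, on taking realizations.

**Step 2: if $F$ is good, so is $\mathrm{Sing}\,L_{Nis}F$.** The quotient of $X\times\Delta^n$ is $X/G\times\Delta^n$. Apply Lemma 8.3 to $X\times\Delta^n$ and $B=\mathrm{Spec}\,\mathcal O^h_{X/G,y}\times\Delta^n$, which is noetherian of dimension $c(y)+n$. We get $\pi_{-i}(L_{Nis}F)(X_y\times\Delta^n)=0$ for $i>c(y)+n$. The $n$-th graded piece of the skeletal filtration of the realization is $\Sigma^n$ of a direct summand of $(L_{Nis}F)(X_y\times\Delta^n)$. The suspension shifts degrees by exactly $n$, so this piece has $\pi_{-i}=0$ for $i>c(y)$. Hence so does the realization.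

**Step 3: conclusion.** We have $LE=\mathrm{colim}_m(\mathrm{Sing}\,L_{Nis})^mE$. Indeed all maps in the system are $L$-equivalences. The colimit is a filtered colimit of Nisnevich-local presheaves, hence Nisnevich-local, because excision is a finite-limit condition; and it is a filtered colimit of $\mathbb A^1$-invariant ones. If $E$ is Nisnevich locally connected, it is good, so by Step 2 $LE$ is good. This is the vanishing of the stalk of $\pi_{-i}LE$ at a point of codimension $c$ for $i>c$. Lemma 8.3 for $F=LE$ and $B=X/G$ gives $\pi_{-i}(LE(X))=0$ for $i>\dim X$. $\square$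

## 9. Perfect fields: linearizing the orbit and gaining one degree

It remains to prove, for $k$ perfect, that the stalk of $\pi_{-i}LE$ vanishes for $i\ge\max(1,c)$. Replace $E$ by $LE$, which is Nisnevich-local, $\mathbb A^1$-invariant and good. For $i>c$ the claim is known, and this covers $c=0$. So let $y\in X/G$ with $c=c(y)\ge1$. We must show $\pi_{-c}E(X_y)=0$. The idea is that $X_y$ looks like a vector bundle near its zero section. The bundle contracts to its zero section, which has codimension $0$ in itself, and the complement of the zero section in $X_y$ has dimension only $c-1$.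

Let $x\in\pi^{-1}(y)$ have set-theoretic stabilizer $H$. Put $A=\mathcal O^h_{X,x}$ with maximal ideal $\mathfrak m$, $L_x=A/\mathfrak m$ and $U=\mathfrak m/\mathfrak m^2$. Writing $G\times_HT$ for the scheme induced from an $H$-scheme $T$, we have $X_y=G\times_H\mathrm{Spec}\,A$ and $A^H=\mathcal O^h_{X/G,y}$. Note that $H$ may act nontrivially on $L_x$, and acts semilinearly on $U$.

### 9.1. Linearization

**Lemma 9.1.** *$H$-equivariantly over $k$, the ring $A$ is the henselization of $\mathrm{Sym}_{L_x}U$ at $0$.*

*Proof.* **Step 1: an equivariant coefficient field.** $A^H$ is henselian local, with residue field $L_0=L_x^H$ by averaging. $L_x/L_0$ is finite Galois, and $L_0$ is finitely generated over $k$. As $k$ is perfect, $L_0$ is finite separable over some purely transcendental $k(t_1,\dots,t_s)\subset L_0$. Lift the $t_i$ to $A^H$. Nonzero polynomials in the lifts are units, since they are nonzero in the residue field, so $k(t_1,\dots,t_s)$ maps to $A^H$, and Hensel's lemma extends this to a $k$-algebra section $L_0\to A^H$. As $L_x/L_0$ is étale and $A$ is henselian, $\mathrm{id}_{L_x}$ lifts uniquely to an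 $L_0$-algebra map $\sigma:L_x\to A$. For $h\in H$, $h\sigma h^{-1}$ is another such lift, so $\sigma$ is $H$-equivariant.

**Step 2: the map.** Choose an $L_x$-linear section $s$ of $\mathfrak m\to U$ and replace it by $|H|^{-1}\sum_hhsh^{-1}$. Each $hsh^{-1}$ is again $L_x$-linear, because the two semilinear twists cancel. So we get an $H$-equivariant $L_x$-linear section and an $H$-equivariant map $\varphi:\mathrm{Sym}_{L_x}U\to A$.

**Step 3: descent to an étale neighborhood.** $A$ is the filtered colimit of the local rings of étale neighborhoods of $x$ in $X$, with local transition maps. Let $R_0\subset L_x$ be a finitely generated $k$-algebra with fraction field $L_x$. Then $\sigma|_{R_0}$ and the images of a basis of $U$ factor through one such local ring $O'$. Nonzero elements of $R_0$ map to units of $A$, hence to units of $O'$, because $O'\to A$ is local. So $\sigma$ factors through $O'$, and $\varphi$ induces a local map from $P_0:=(\mathrm{Sym}_{L_x}U)_0$, the localization at the origin, to $O'$.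

**Step 4: $P_0\to O'$ is essentially étale.** Write $O'=S^{-1}k[a_1,\dots,a_m]$. Then $O'$ is a localization of its $P_0$-subalgebra $P_0[a_1,\dots,a_m]$, so it is essentially of finite type over $P_0$. Both rings are regular local. The map induces isomorphisms on residue fields and on $\mathfrak m/\mathfrak m^2$, hence on associated graded rings and on completions. Since $P_0\to\hat P_0\cong\hat O'$ is flat and $O'\to\hat O'$ is faithfully flat, $P_0\to O'$ is flat. By Nakayama $\mathfrak m_{P_0}O'=\mathfrak m_{O'}$, and the residue extension is trivial. So $P_0\to O'$ is flat, unramified and essentially of finite type, that is, essentially étale, with trivial residue extension. Hence $P_0^h\cong O'^h=A$. This isomorphism is the unique extension of the equivariant map $\varphi$, so it is equivariant. $\square$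

### 9.2. Models of finite type

Choose $R_0$ as in Step 3 above and $H$-stable, by including the $H$-translates of a set of generators. Every nonzero element of $R_0$ divides its $H$-norm, which is a nonzero element of $R_0^H$. As $k$ is perfect, $R_0$ is smooth over $k$ after inverting a nonzero element, which we may therefore take in $R_0^H$. So $L_x=\mathrm{colim}_\lambda R_\lambda$, where the $R_\lambda$ are the localizations of $R_0$ at nonzero elements of $R_0^H$. Fix an $L_x$-basis of $U$. After inverting the denominators of the matrix coefficients of the $H$-action, its $R_\lambda$-span $U_\lambda$ is $H$-stable. Let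
$$Z_\lambda=G\times_H\mathrm{Spec}\,R_\lambda,\qquad P_\lambda=G\times_H\mathrm{Spec}\,\mathrm{Sym}_{R_\lambda}U_\lambda,$$
an equivariant vector bundle with zero section $Z_\lambda\subset P_\lambda$. Let $C_\lambda$ be the image of $Z_\lambda$ in $P_\lambda/G$. By averaging, $(\mathrm{Sym}_{R_\lambda}U_\lambda)^H\to R_\lambda^H$ is surjective, so $C_\lambda\cong\mathrm{Spec}\,R_\lambda^H$ is closed and integral; its preimage is $Z_\lambda$ as a set. Let $y'$ be the generic point of $C_\lambda$. The localization of $\mathrm{Sym}_{R_\lambda}U_\lambda$ at the generic point of the zero section is $P_0$, so Lemma 9.1 gives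
$$X_y\cong(P_\lambda)_{y'}=:S,\qquad\text{equivariantly over }k,$$
and $c(y')=\dim P_0=c$. So we may compute with $S$. Let $O\subset S$ be the closed orbit, and put
$$E(P)=\mathrm{colim}_\lambda E(P_\lambda),\qquad E(P\setminus0)=\mathrm{colim}_\lambda E(P_\lambda\setminus Z_\lambda).$$

### 9.3. Three computations and the end of the proof

**Step 1: $\pi_{-c}E(P)=0$.** Scalar multiplication $\mathbb A^1\times P_\lambda\to P_\lambda$ is an equivariant $\mathbb A^1$-homotopy from $P_\lambda\to Z_\lambda\to P_\lambda$ to the identity. As $E$ is $\mathbb A^1$-invariant, $E(P_\lambda)\simeq E(Z_\lambda)$, so $E(P)\simeq\mathrm{colim}_\lambda E(Z_\lambda)=E(G\times_H\mathrm{Spec}\,L_x)$. And $G\times_H\mathrm{Spec}\,L_x=(Z_\lambda)_\eta$, with $\eta$ the generic point of $Z_\lambda/G=\mathrm{Spec}\,R_\lambda^H$ and $c(\eta)=0$. Goodness gives the claim, as $c\ge1$.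

**Step 2: $\mathrm{fib}(E(P)\to E(P\setminus0))\simeq\mathrm{fib}(E(S)\to E(S\setminus O))$.** This is excision. Consider pairs $(\lambda,Y)$ with $Y$ an affine étale neighborhood of $y'$ in $P_\lambda/G$. The section of $Y\times_{P_\lambda/G}C_\lambda\to C_\lambda$ given over the generic point extends over a nonempty open, which we may take of the form $D(f)$ with $f\in R_\lambda^H$. A section of an étale separated map is an open and closed immersion. So over $D(f)$ the scheme $Y\times_{P_\lambda/G}C_\lambda$ is the disjoint union of a copy of $D(f)$ and a closed rest. Since $f$ is also an invariant function on $P_\lambda$, we may replace $R_\lambda$ by $R_\lambda[1/f]$ and $Y$ by $Y[1/f]$. Then localize $Y$ at a function that is $1$ on the copy of $C_\lambda$ and $0$ on the rest. The resulting $Y\to P_\lambda/G$ is an isomorphism over $C_\lambda$. Hence the pairs $(\lambda,Y)$ with this property are cofinal. For such a pair $Z_\lambda\times_{P_\lambda/G}Y=Z_\lambda$, since $Z_\lambda\to P_\lambda/G$ factors through $C_\lambda$; so $\{P_\lambda\setminus Z_\lambda,(P_\lambda)_Y\}$ is an equivariant Nisnevich square over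 $P_\lambda$, and
$$\mathrm{fib}\big(E(P_\lambda)\to E(P_\lambda\setminus Z_\lambda)\big)\simeq\mathrm{fib}\big(E((P_\lambda)_Y)\to E((P_\lambda)_Y\setminus Z_\lambda)\big).$$
Pass to the colimit over these pairs. The left side depends only on $\lambda$, and $Y=P_\lambda/G$ is allowed for every $\lambda$; so its colimit is the colimit over $\lambda$, namely $\mathrm{fib}(E(P)\to E(P\setminus0))$. On the right, each $P_\mu/G$ with $\mu$ beyond $\lambda$ is open in $P_\lambda/G$, so all the $Y$ are étale neighborhoods of $y'$ in one fixed $P_\lambda/G$, and the limit of the $(P_\lambda)_Y$ is $S$. The limit of the $(P_\lambda)_Y\setminus Z_\lambda$ is $S\setminus O$.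

**Step 3: $\pi_{-c}E(S\setminus O)=0$.** Fix $\lambda$ and, for each affine étale neighborhood $Y$ of $y'$ in $P_\lambda/G$, write $Y\setminus C_\lambda$ for the complement of the preimage of $C_\lambda$. Apply Lemma 8.3 to $P_\lambda$ and
$$B=\lim_Y(Y\setminus C_\lambda)=\mathrm{Spec}\,\mathcal O^h_{P_\lambda/G,y'}\setminus\{\text{closed point}\}.$$
The transition maps are base changes of maps between affine schemes $Y$, hence affine. $B$ is noetherian, and $\dim B\le c-1$. Since $E$ is good and Nisnevich-local, $\pi_{-i}E(S\setminus O)=0$ for $i>c-1$.

**Step 4: conclusion.** Let $e\in\pi_{-c}E(S)$. By Step 3 its image in $\pi_{-c}E(S\setminus O)$ vanishes, so by Step 2 it lifts to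
$$\pi_{-c}\,\mathrm{fib}(E(S)\to E(S\setminus O))=\pi_{-c}\,\mathrm{fib}(E(P)\to E(P\setminus0)).$$
So $e$ is the image of an element of $\pi_{-c}E(P)$ under $E(P)\to E(S)$. That group is zero by Step 1, so $e=0$, and $\pi_{-c}E(X_y)=0$.

Together with Section 8, for $k$ perfect the stalk of $\pi_{-i}LE$ at a point of codimension $c$ vanishes for $i\ge\max(1,c)$. The statement that this cannot be improved in general for $c\ge2$ is Theorem 2 with $n=c-1$: for $G=S_{c+1}$ and $\mathrm{char}\,k\nmid(c+1)!$, the stalk of $\pi_{-(c-1)}LHN$ at the origin of $W$, a point of codimension $c$, is nonzero. This completes the proof of Theorem 3. $\blacksquare$
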